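# A stationary set of cofinality-$\omega$ points in $\mu^+$ with no good pair

## 1. Theorem A and its corollary

For regular cardinals $\kappa<\lambda$ write $S^\lambda_\kappa=\{\delta<\lambda:\operatorname{cf}(\delta)=\kappa\}$.

**Theorem A.** Let $\mu$ be a strong limit singular cardinal with $\operatorname{cf}(\mu)=\aleph_0$, let $\lambda=\mu^+$, and assume $2^\mu=\mu^+$ and $2^\lambda=\lambda^+$. There is a forcing $P$ which adds no new sequences of length $\le\mu$, has the $\lambda^+$-c.c. (so it preserves all cardinals), and forces: there is a stationary $S\subseteq S^\lambda_{\aleph_0}$ such that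

> $(\ast)$ for every $\langle C_\delta:\delta\in S\rangle$ with $C_\delta\subseteq\delta$ and $|C_\delta|<\mu$ there is a club $E\subseteq\lambda$ such that for every $\delta\in S\cap E$ there are $\beta<\delta$ and $\rho<\mu$ with $\operatorname{cf}(\alpha)<\rho$ for all $\alpha\in(E\cap C_\delta)\setminus\beta$.

If $(\ast)$ holds for $S$, then there is no $S$-good pair (defined in Section 2).

**Corollary.** If ZFC is consistent, so is ZFC + GCH + "for some stationary $S\subseteq S^{\aleph_{\omega+1}}_{\aleph_0}$ there is no $S$-good pair".

In words: fix $\mu$ of countable cofinality. Someone chooses, for each $\delta\in S$, a set $C_\delta\subseteq\delta$ of size less than $\mu$, and hopes that every club $E$ meets some $C_\delta$ with $\delta\in S\cap E$ in points of cofinality arbitrarily close to $\mu$, arbitrarily high below $\delta$. In the model of Theorem A there is a single stationary $S$ on which every such choice fails.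

The theorem answers a question posed in "A Note On Strong Negative Partition Relations" (http://www.ohio.edu/people/eisworth/research/Preprints%20and%20Reprints/finalnsbpr.pdf). There the following ZFC theorem of Shelah is recalled: if $\lambda=\mu^+$ with $\mu$ singular of *uncountable* cofinality, then $S$-good pairs exist for any stationary $S\subseteq S^\lambda_{\operatorname{cf}(\mu)}$. The question is whether a similar result holds for countable cofinality: does ZFC prove that for every singular $\mu$ with $\operatorname{cf}(\mu)=\aleph_0$, $\lambda=\mu^+$, and every stationary $S\subseteq S^\lambda_{\aleph_0}$, there is an $S$-good pair? By the Corollary, it does not (if ZFC is consistent).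

## 2. Good pairs, the ideal $J^{b[\mu]}$, and the property $(\ast)$

Let $\lambda$ be regular uncountable. A *club* of $\lambda$ is a closed unbounded subset, and $S\subseteq\lambda$ is *stationary* if it meets every club. For a stationary $S$, an *$S$-club system* is a sequence $\bar C=\langle C_\delta:\delta\in S\rangle$ where $C_\delta$ is closed and unbounded in $\delta$. By convention $\operatorname{cf}(0)=0$, and successors have cofinality $1$.

**Definition ($J^{b[\mu]}$).** Let $\mu$ be singular and $\delta\in S$. The ideal $J^{b[\mu]}_{C_\delta}$ on $C_\delta$ consists of those $A\subseteq C_\delta$ for which there are $\beta<\delta$ and $\rho<\mu$ with $\operatorname{cf}(\alpha)<\rho$ for all $\alpha\in A\setminus\beta$.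

For example, let $\mu=\aleph_\omega$, $\lambda=\aleph_{\omega+1}$ and $\delta=\omega_\omega$, which has cofinality $\omega$. Both $C=\{\omega_n:1\le n<\omega\}$ and $C'=\{\omega_n+\omega:1\le n<\omega\}$ are cofinal in $\delta$ of order type $\omega$, hence club in $\delta$. The points of $C$ have cofinalities $\omega_n$, which tend to $\aleph_\omega$, so $C\notin J^{b[\mu]}_C$. The points of $C'$ all have cofinality $\omega$, so $C'\in J^{b[\mu]}_{C'}$.

**Definition ($\mathrm{id}_p$).** Given ideals $I_\delta$ on $C_\delta$, write $\bar I=\langle I_\delta:\delta\in S\rangle$. Then $\mathrm{id}_p(\bar C,\bar I)$ is the family of all $A\subseteq\lambda$ for which there is a club $E\subseteq\lambda$ such that for every $\delta\in S\cap E$, $\{\alpha\in C_\delta:\alpha\in A\cap E\}\in I_\delta$.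

This family is closed under subsets. It is closed under unions: if $E$ works for $A$ and $E'$ for $A'$, then $E\cap E'$ works for $A\cup A'$. So it is an ideal, and it is *proper* exactly when $\lambda$ does not belong to it. For example, if all points of all the $C_\delta$ have cofinality $\le\omega$ and $I_\delta=J^{b[\mu]}_{C_\delta}$, then $E=\lambda$ shows that $\lambda\in\mathrm{id}_p(\bar C,\bar I)$.

**Definition ($S$-good pair).** Let $\lambda=\mu^+$ with $\mu$ singular, and let $S\subseteq\lambda$ be a stationary set of ordinals of cofinality $\operatorname{cf}(\mu)$. A pair $(\bar C,\bar I)$ is *$S$-good* if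

1. $\bar C$ is an $S$-club system with $\sup\{|C_\delta|:\delta\in S\}<\mu$,
2. $I_\delta=J^{b[\mu]}_{C_\delta}$ for each $\delta\in S$, and
3. $\mathrm{id}_p(\bar C,\bar I)$ is a proper ideal.

**$(\ast)$ excludes good pairs.** Let $\bar C,\bar I$ satisfy items 1 and 2. Then $C_\delta\subseteq\delta$ and $|C_\delta|<\mu$, so $(\ast)$ provides a club $E$ with $\{\alpha\in C_\delta:\alpha\in\lambda\cap E\}=E\cap C_\delta\in J^{b[\mu]}_{C_\delta}$ for all $\delta\in S\cap E$. This says $\lambda\in\mathrm{id}_p(\bar C,\bar I)$, so item 3 fails. Note that $(\ast)$ asks neither that $C_\delta$ be closed or cofinal in $\delta$, nor for a common bound on the sizes.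

## 3. Three hand computations: $C_\delta=\delta$, diamond, and club guessing

In this section $\mu$ is any singular cardinal with $\operatorname{cf}(\mu)=\omega$, $\lambda=\mu^+$, and $S\subseteq S^\lambda_{\aleph_0}$ is stationary.

**Large sets: $C_\delta=\delta$.** Here item 3 holds. Given a club $E$, let $E'$ be the set of $\delta\in E$ such that for each $\rho<\mu$, $\delta$ is a limit of points of $E$ of cofinality $\ge\rho$. This is a club. Indeed, let $\rho_n$ ($n<\omega$) be regular cardinals cofinal in $\mu$. The set $\{\alpha\in E:\operatorname{cf}(\alpha)\ge\rho_n\}$ is unbounded in $\lambda$, because in the increasing enumeration of $E$ the point with index $\xi+\rho_n$ has cofinality $\rho_n$. And $E'$ is the intersection of $E$ with the countably many clubs of limit points of these sets. For $\delta\in S\cap E'$ we get $E\cap C_\delta=E\cap\delta\notin J^{b[\mu]}_{C_\delta}$. So no club witnesses $\lambda\in\mathrm{id}_p(\bar C,\bar I)$. In particular the bound $|C_\delta|<\mu$ in $(\ast)$ cannot be relaxed to $|C_\delta|\le\mu$.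

**Guessing by diamond.** Suppose $\diamondsuit_S$ holds: there are $A_\delta\subseteq\delta$ ($\delta\in S$) such that for each $X\subseteq\lambda$ the set $\{\delta\in S:A_\delta=X\cap\delta\}$ is stationary. Then an $S$-good pair exists. If for every $\rho<\mu$ the set $\{\alpha\in A_\delta:\operatorname{cf}(\alpha)\ge\rho\}$ is unbounded in $\delta$, let $C_\delta\subseteq A_\delta$ be cofinal in $\delta$, of order type $\omega$, with the cofinalities of its elements tending to $\mu$. Otherwise let $C_\delta$ be any cofinal subset of $\delta$ of type $\omega$. All $C_\delta$ are countable and club in $\delta$. Given a club $E$, take $E'\subseteq E$ as above and $\delta\in S\cap E'$ with $A_\delta=E\cap\delta$. The first case applied at $\delta$, so $C_\delta\subseteq E$ and $C_\delta\cap E=C_\delta\notin J^{b[\mu]}_{C_\delta}$. By Jensen's theorem, $V=L$ implies $\diamondsuit_S$ for every stationary subset $S$ of every regular uncountable cardinal. So the statement in question holds in $L$, and together with the Corollary it is independent of ZFC.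

**Guessing in ZFC, without cofinalities.** A natural way to look for a good pair in ZFC is to correct a system step by step. This does prove something: *it is not the case that for every system of countable sets $C_\delta\subseteq\delta$ ($\delta\in S$) there is a club $E$ with $E\cap C_\delta$ bounded in $\delta$ for all $\delta\in S\cap E$.* Suppose it were. Fix cofinal $L_\delta\subseteq\delta$ of type $\omega$ and let $E_0=\lambda$. Given a club $E_i$, put $C^i_\delta=\{\sup(E_i\cap(\alpha+1)):\alpha\in L_\delta,\ E_i\cap(\alpha+1)\neq\emptyset\}$, choose a club $F_i$ with $F_i\cap C^i_\delta$ bounded in $\delta$ for all $\delta\in S\cap F_i$, and let $E_{i+1}=E_i\cap F_i$. Take intersections at limits $i\le\omega_1$, and let $E=E_{\omega_1}$, which is a club since $\lambda>\omega_1$. Let $\delta\in S$ be a limit point of $E$. For $\alpha\in L_\delta$ with $\alpha\ge\min E$ the ordinals $\sup(E_i\cap(\alpha+1))$ do not increase with $i$, so they are constant from some $i_\alpha<\omega_1$ on. Let $i<\omega_1$ be above all these $i_\alpha$, and let $T=\{\sup(E_i\cap(\alpha+1)):\alpha\in L_\delta,\ \alpha\ge\min E\}$.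 Then $T\subseteq C^i_\delta$, and $T$ is cofinal in $\delta$ because $\delta$ is a limit point of $E_i$. Since nothing changes from $i$ to $i+1$, also $T\subseteq E_{i+1}\subseteq F_i$. As $\delta\in S\cap F_i$, this contradicts the choice of $F_i$.

This shows two things. First, $(\ast)$ must tolerate that $E$ meets $C_\delta$ cofinally; only the cofinalities of the common points can be controlled. Second, the correction argument stops short of a good pair at one definite point: it puts $\sup(E_i\cap(\alpha+1))$ into $E_{i+1}$ but says nothing about the cofinality of this ordinal.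

## 4. The iteration: a generic $S$, then clubs

From here through Section 11, $V$, $\mu$, $\lambda$ are as in Theorem A. Note $\lambda^\mu=(2^\mu)^\mu=\lambda$, so $\lambda^{<\lambda}=\lambda$.

The plan is to add $S$ generically and then, one after the other, to add for each candidate $\bar C$ a club $E$ as required by $(\ast)$. We iterate $\lambda^+$ times so as to catch all candidates.

**Conventions.** $P_\gamma$ ($\gamma\le\lambda^+$) is the iteration with supports of size $\le\mu$ of iterands $Q_a$ ($a<\lambda^+$). A condition $p\in P_\gamma$ is a function on $\gamma$ such that $p(a)$ is a $P_a$-name (from a fixed sufficiently large set of names) with $p\restriction a\Vdash_{P_a}p(a)\in Q_a$, and $\operatorname{supp}(p)=\{a:p(a)\text{ is not the canonical name of }\emptyset\}$ has size $\le\mu$. We put $p\le q$ ($p$ is stronger) if $p\restriction a\Vdash p(a)\le q(a)$ for all $a$. If $a<\gamma$, $p\in P_\gamma$ and $r\le p\restriction a$, then $r^\frown p\restriction[a,\gamma)$ is a condition below $p$. A condition in $P_a$ is identified with its extension by trivial coordinates. Elements of $V$ are identified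 with their canonical names. All iterands have weakest element $\emptyset$.

**The iterand $Q_0$.** Its elements are the functions $s:\zeta+1\to2$ with $\zeta<\lambda$ such that $s(\alpha)=1$ implies $\operatorname{cf}(\alpha)=\omega$, together with the empty function, ordered by extension. Let $S=\{\alpha:s(\alpha)=1\text{ for some }s\in G_0\}$.

**The iterands $Q_a$, $a\ge1$.** We are given (by the bookkeeping of Section 6) an infinite cardinal $\kappa_a<\mu$ in $V$ and a $P_a$-name for a sequence $\langle C^a_\delta:\delta\in S\rangle$ with $C^a_\delta\subseteq\delta$ and $|C^a_\delta|\le\kappa_a$. $Q_a$ is the set of closed bounded $c\subseteq\lambda$ (including $\emptyset$) such that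
$$\text{for every }\delta\in c\cap S\text{ there are }\beta<\delta,\ \rho<\mu\text{ with }\operatorname{cf}(\alpha)<\rho\text{ for all }\alpha\in(c\cap C^a_\delta)\setminus\beta, \tag{1}$$
ordered by end-extension. Since $C^a_\delta\subseteq\delta$, the requirement (1) at $\delta$ depends only on $c\cap\delta$. There is no requirement at points outside $S$, so adding a new top point outside $S$ to a condition is always allowed.

## 5. Flat conditions and distributivity

The coordinates $p(a)$ are names, which are awkward to handle. We isolate a dense set of conditions whose coordinates are honest sets with a common maximum outside $S$; such conditions have lower bounds along sequences of length $\le\mu$.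

**Definition (flat conditions).** For $\gamma\ge1$, $D_\gamma$ is the set of $p\in P_\gamma$ for which there is $\zeta=\mathrm{ht}(p)<\lambda$ such that $p(0)$ has domain $\zeta+1$, $p(0)(\zeta)=0$, and for each $a\in\operatorname{supp}(p)\setminus\{0\}$, $p(a)$ is (the canonical name of) a closed set in $V$ with maximum $\zeta$.

For example, with $\gamma=2$: $p(0)$ constantly $0$ on $\{0,\dots,5\}$ and $p(1)=\{2,5\}$ gives an element of $D_2$ of height $5$.

**Lemma 1.**
(a) Let $\varepsilon<\lambda$ be a limit, $\langle\gamma_j:j<\varepsilon\rangle$ nondecreasing with supremum $\gamma$ (all $\gamma_j\ge 1$), $p_j\in D_{\gamma_j}$, $p_j\restriction\gamma_i\le p_i$ for $i<j$, with heights strictly increasing with supremum $\zeta$. Let $p(0)=\bigcup_jp_j(0)\cup\{(\zeta,0)\}$; for $a\ge1$ in $\bigcup_j\operatorname{supp}(p_j)$ let $p(a)=\bigcup\{p_j(a):a\in\operatorname{supp}(p_j)\}\cup\{\zeta\}$; let $p$ be trivial elsewhere. Then $p\in D_\gamma$, and $p\restriction\gamma_j\le p_j$ for all $j$.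
(b) For all $\gamma\ge1$, $p\in P_\gamma$ and $\zeta_0<\lambda$ there is $q\le p$ in $D_\gamma$ with $\mathrm{ht}(q)>\zeta_0$.
(c) $P_\gamma$ adds no new sequences of length $\le\mu$ of elements of $V$. In particular bounded subsets of $\lambda$ in the extension are in $V$, $\lambda$ stays regular, and cofinalities of ordinals $<\lambda$ are unchanged.

*Proof of (a).* We have $\zeta<\lambda$ since $\lambda$ is regular, and $p(0)\in Q_0$ has domain $\zeta+1$. The support of $p$ is a union of at most $\mu$ sets of size $\le\mu$. If $a\ge1$ is in $\operatorname{supp}(p_j)$ and $j<j'$, then $p_{j'}\restriction a$ forces $p_{j'}(a)\le p_j(a)\ne\emptyset$. Hence $a\in\operatorname{supp}(p_{j'})$, and the set $p_{j'}(a)$ end-extends $p_j(a)$. So for $a\ge1$ in the support of $p$ the sets $p_j(a)$ end-extend each other and have maxima $\mathrm{ht}(p_j)$, cofinal in $\zeta$; hence $p(a)$ is closed with maximum $\zeta$ and end-extends each $p_j(a)$.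

By induction on $a\le\gamma$ we show that $p\restriction a\in P_a$ and that $p\restriction a\le p_j\restriction a$ whenever $a\le\gamma_j$. This is clear for $a\le1$ and for limit $a$, since the definitions are coordinatewise. At $a\to a+1$ with $a\ge 1$, if $a\notin\operatorname{supp}(p)$, then all $p_j(a)$ are trivial and there is nothing to do. If $a\in\operatorname{supp}(p)$, we must see that $p\restriction a\Vdash p(a)\in Q_a$. Consider $\delta\in p(a)\cap S$. If $\delta<\zeta$, then $\delta\in p_j(a)$ for some $j$, $p(a)\cap\delta=p_j(a)\cap\delta$, and $p\restriction a\le p_j\restriction a$ forces $p_j(a)\in Q_a$; so (1) holds at $\delta$. And $\delta=\zeta$ is impossible, since $p(0)(\zeta)=0$ forces $\zeta\notin S$. Thus $p\in D_\gamma$ with height $\zeta$.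

*Proof of (b) and (c), by simultaneous induction on $\gamma$.* For fixed $\gamma$, (c) follows from (a) and (b). Given a name $\dot f$ of a function on $\mu$ with values in $V$ and a condition, build a decreasing sequence $\langle p_i:i\le\mu\rangle$ in $D_\gamma$ below that condition with strictly increasing heights, such that $p_{i+1}$ decides $\dot f(i)$. Use (b) at successors and (a) (with all $\gamma_j=\gamma$) at limits. Then $p_\mu$ decides all of $\dot f$. The "in particular" part holds because bounded subsets of $\lambda$, and functions from ordinals $<\lambda$ into $\lambda$, are coded by sequences of length $\le\mu$.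

For (b) there are four cases.

*$\gamma=1$.* Extend $p(0)$ by zeros.

*$\gamma=b+1$ with $b\ge1$.* By (c) for $b$ there are $q_0\le p\restriction b$ and $c\in V$ with $q_0\Vdash p(b)=\check c$. Take $q'\le q_0$ in $D_b$ of height $\zeta>\sup(c),\zeta_0$. Put $q=q'^\frown(c\cup\{\zeta\})$. As $q'$ forces $\zeta\notin S$ and $c\in Q_b$, it forces $c\cup\{\zeta\}\in Q_b$. So $q\in D_\gamma$.

*$\gamma$ limit, $\operatorname{cf}(\gamma)>\mu$.* Then $\operatorname{supp}(p)$ is bounded in $\gamma$, and we use the induction hypothesis at a bound.

*$\gamma$ limit, $\operatorname{cf}(\gamma)=\varepsilon\le\mu$.* Fix $\langle\gamma_i:i<\varepsilon\rangle$ increasing, continuous, cofinal in $\gamma$, with $\gamma_0\ge1$. Build $q_i\in D_{\gamma_i}$ with $q_i\le p\restriction\gamma_i$, $q_j\restriction\gamma_i\le q_i$ for $i<j$, with heights strictly increasing and $>\zeta_0$. For $q_0$ use the induction hypothesis for $\gamma_0$; at successors apply the induction hypothesis for $\gamma_{i+1}$ to $q_i{}^\frown p\restriction[\gamma_i,\gamma_{i+1})$. At limits $i$, and finally at $\varepsilon$, apply (a). The result is below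 $p\restriction\gamma_i$ (respectively $p$), since its restriction to each earlier $\gamma_j$ is below $q_j\le p\restriction\gamma_j$. $\square$

## 6. Chain condition, bookkeeping, and $(\ast)$ in the extension

**Lemma 2.** $|D_\gamma|\le\lambda$ for $1\le\gamma<\lambda^+$, and $P:=P_{\lambda^+}$ has the $\lambda^+$-c.c.

*Proof.* A flat condition is given by a support, which is one of at most $\lambda^\mu=\lambda$ subsets of $\gamma$, and by a function from it into a set of size $\lambda^{<\lambda}=\lambda$. There are at most $\lambda^\mu=\lambda$ of these.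

For the chain condition, $D_{\lambda^+}$ is dense by Lemma 1(b), so consider $\lambda^+$ of its elements. By the $\Delta$-system lemma (applicable because $\nu^\mu\le\lambda$ for all $\nu\le\lambda$), $\lambda^+$ of them have supports forming a $\Delta$-system with a root $r\ni0$; and since there are at most $\lambda$ possible restrictions to $r$, $\lambda^+$ of these agree on $r$. Let $p,p'$ be two such conditions. Let $q$ agree with $p$ on $\operatorname{supp}(p)$ and with $p'$ on $\operatorname{supp}(p')$, and be trivial elsewhere. By induction on $a$, $q\restriction a$ is a condition below $p\restriction a$ and $p'\restriction a$: the coordinate $q(a)$ is trivial, or $p(a)$, or $p'(a)$, and in the latter cases $q\restriction a$ forces it into $Q_a$ because $q\restriction a$ is below $p\restriction a$ and $p'\restriction a$. If $a$ lies in only one of the two supports, then the other condition is trivial at $a$. So $q\le p,p'$. $\square$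

Hence $P$ preserves all cardinals: those $\le\lambda$ by Lemma 1(c), those $\ge\lambda^+$ by Lemma 2.

**Bookkeeping.** The purpose is to make every candidate $\bar C$ appear at some coordinate $a$. For $1\le\gamma<\lambda^+$ every $P_\gamma$-name of a subset of $\lambda\times\lambda$ is equivalent to a nice $D_\gamma$-name (an antichain of $D_\gamma$ for each element of $\lambda\times\lambda$), because $D_\gamma$ is dense in $P_\gamma$. Since $|D_\gamma|\le\lambda$, there are at most $2^\lambda=\lambda^+$ pairs $(\dot X,\kappa)$ with $\dot X$ such a nice name and $\kappa<\mu$ an infinite cardinal. Once $P_\gamma$ is defined, enumerate its pairs in type $\lambda^+$ (with repetitions if needed). Fix $g:[1,\lambda^+)\to[1,\lambda^+)\times\lambda^+$ taking every value $\lambda^+$ times. At stage $a$, if $g(a)=(\gamma,\xi)$ with $\gamma\le a$, take the $\xi$-th pair for $\gamma$; otherwise take the first pair for $\gamma=1$. Then every pair for every $\gamma\in[1,\lambda^+)$ is used at some $a\ge\gamma$. With the pair $(\dot X,\kappa)$ at $a$, put $\kappa_a=\kappa$ and $C^a_\delta=\{\alpha<\delta:(\delta,\alpha)\in\dot X\}$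 if this set has size $\le\kappa$, and $C^a_\delta=\emptyset$ otherwise.

**The generic clubs.** Let $G\subseteq P$ be generic and $E_a=\bigcup G(a)$ for $a\ge1$. The members of $G(a)$ end-extend each other. $E_a$ is unbounded: if $c\in Q_a$ and $\xi\ge\sup(c)$, then $c\cup\{\xi+1\}\in Q_a$ since $\xi+1\notin S$. $E_a$ is closed: if $\eta<\lambda$ is a limit point of $E_a$, take $c\in G(a)$ with $\max c>\eta$; then $E_a\cap(\eta+1)=c\cap(\eta+1)$, and $\eta\in c$ as $c$ is closed. So $E_a$ is a club. If $\delta\in S\cap E_a$, pick $c\in G(a)$ with $\delta\in c$; then $E_a\cap\delta=c\cap\delta$, and by (1) the club $E_a$ satisfies the conclusion of $(\ast)$ for $\bar C^a$. Cofinalities below $\lambda$ are the same in all models involved.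

**$(\ast)$ holds in $V[G]$.** Let $\bar C\in V[G]$ be as in $(\ast)$. Its sets have sizes below $\mu$ with no common bound, while each coordinate handles one bound $\kappa_a$; we split $\bar C$ accordingly. Let $\mu=\sup_m\mu_m$ with infinite cardinals $\mu_m<\mu$. Let $C^{(m)}_\delta=C_\delta$ if $|C_\delta|\le\mu_m$, and $\emptyset$ otherwise. The set of pairs $(\delta,\alpha)$ with $\alpha\in C^{(m)}_\delta$ has a nice $D_{\lambda^+}$-name, which by the $\lambda^+$-c.c. involves at most $\lambda$ conditions, with supports of size $\le\mu$. All these supports are bounded by some $\gamma<\lambda^+$, so this is a nice $D_\gamma$-name. Hence $\bar C^{(m)}=\bar C^{a_m}$ for some $a_m$ with $\kappa_{a_m}=\mu_m$. Let $E=\bigcap_mE_{a_m}$, a club. If $\delta\in S\cap E$, take $m$ with $|C_\delta|\le\mu_m$; then $E\cap C_\delta\subseteq E_{a_m}\cap C^{(m)}_\delta$, and the conclusion of $(\ast)$ at $\delta$ follows.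

With Lemmas 1 and 2, all of Theorem A is proved except:

**Main Lemma.** $P\Vdash S$ is stationary in $\lambda$.

## 7. What a descending sequence cannot see

Let $p^*\in P$ and let $\dot E$ be a name of a club. We look for $q\le p^*$ and $\delta$ with $q\Vdash\delta\in S\cap\dot E$.

**The first attempt.** Build flat conditions $p^*\ge p_0\ge p_1\ge\cdots$ with heights $h_n$ strictly increasing such that $p_{n+1}$ forces a point of $\dot E$ into $(h_n,h_{n+1})$. Let $\delta=\sup_nh_n$, $q(0)=\bigcup_np_n(0)\cup\{(\delta,1)\}$ and $q(a)=\bigcup_np_n(a)\cup\{\delta\}$. If $q$ is a condition, we are done: it forces $\dot E$ to be unbounded in $\delta$, and it puts $\delta$ into $S$. But now $\delta\in S$, so $q\restriction a$ must force (1) at $\delta$, and (1) speaks about $C^a_\delta$. This is a $P_a$-name over which the construction had no control. For instance, let $\mu=\aleph_\omega$, $a\in\operatorname{supp}(p_0)\setminus\{0\}$, and suppose that $\operatorname{cf}(h_n)=\aleph_n$ and that $q\restriction a$ forces $C^a_\delta=\{h_n:n<\omega\}$. Each $h_n$ is the maximum of $p_n(a)$, so $q\restriction a$ forces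 $q(a)\notin Q_a$.

**Avoiding one known small set.** Suppose we knew a set $C$ of size $\le\theta$ which the new points of a coordinate have to avoid. Then we would make $\theta^+$ attempts in consecutive disjoint intervals $(\zeta_i,\zeta_{i+1}]$, each starting by adding the point $\zeta_i+1$ to the club coordinates, so that attempt $i$ puts new points only into the $i$-th interval. Some interval is disjoint from $C$, and we use that attempt.

**Guesses, and why they must cohere.** We do not know $C^b_\delta$, but we can prepare for all possibilities. All attempts are carried out one after the other along one sequence $\langle\zeta_i\rangle$, with *one* common coordinate $0$, so that neither $\delta$ nor $S\cap(\delta+1)$ depends on a guess. What has to be guessed at stage $n$ is only the set of indices of intervals between $h_n$ and $h_{n+1}$ that $C^b_\delta$ meets. There are fewer than $\mu$ such guesses if we treat few coordinates $b$ at a time, and we build one condition per guess. At the end $q(b)$ has to be a $P_b$-name, and $G_b$ knows the sets $C^c_\delta$ only for $c\le b$. So coordinate $b$ of the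 conditions may depend only on the guesses at coordinates $\le b$. Consequently an attempt made on behalf of one guess $\bar x'$ also changes coordinate $b$ of every $\bar x$ that agrees with $\bar x'$ up to and including $b$.

**The limit points.** Coordinate $b$ thus receives new points in many intervals, and being closed it must also receive $\zeta_{i^*}$ at limits $i^*$ of these. All the attempts in question share the same guess $y$ at $b$, so the intervals themselves can be chosen to have indices outside $y$. But $i^*$ may belong to $y$: it is possible that $\zeta_{i^*}\in C^b_\delta$. Then the cofinality of $\zeta_{i^*}$, which is $\operatorname{cf}(i^*)$, matters. The number of attempts at stage $n$ is only bounded by some $\sigma_n$ with $\sigma_n\to\mu$, so a priori $\operatorname{cf}(i^*)$ is bounded only by $\sigma_n$. For fixed $b$ this gives cofinalities that may tend to $\mu$, which is exactly what (1) forbids. We need a bound that depends on $b$ and not on $n$.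

**Long empty blocks.** The remedy is to demand more than $i+1\notin y$ from an attempt at index $i$: a whole long *block* of indices around $i+1$ must miss $y$. If $b$ is assigned to level $m$, the blocks for $b$ are so long that only $\theta_m^+$ of them fit into stage $n$, whatever $n$ is. A limit $i^*\in y$ of attempts cannot lie inside a block in which an attempt was made, so it is a limit of blocks, and $\operatorname{cf}(i^*)\le\theta_m^+$. Since $|y|\le\theta_m$, some block misses $y$. All levels $m\le n$ are served at once by nesting the blocks.

## 8. Nested blocks of ordinals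

Fix infinite cardinals $\theta_0<\theta_1<\cdots$ with supremum $\mu$, and let $\sigma_n=2^{\theta_n}$. Then $\sigma_n<\mu$ since $\mu$ is a strong limit, and $\sigma_n^{\theta_n}=\sigma_n\ge\theta_n^+$. Using *ordinal* multiplication, for $-1\le m\le n$ let
$$\pi^n_m=\sigma_n\cdot\theta_n^+\cdot\theta_{n-1}^+\cdots\theta_{m+1}^+,\qquad \nu_m=\theta_m^+\cdot\theta_{m-1}^+\cdots\theta_0^+, \tag{2}$$
with $\pi^n_n=\sigma_n$, $\nu_{-1}=1$, and $\tau_n:=\pi^n_{-1}$. Then
$$\pi^n_{m-1}=\pi^n_m\cdot\theta_m^+,\quad \nu_m=\theta_m^+\cdot\nu_{m-1},\quad \pi^n_m\cdot\nu_m=\tau_n,\quad |\tau_n|=\sigma_n,\quad |\nu_m|=\theta_m^+\ (m\ge0).$$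

**Definition (blocks).** The *level-$m$ blocks* (of stage $n$) are the intervals $(\pi^n_mk,\pi^n_m(k+1)]$ for $k<\nu_m$.

They are pairwise disjoint subsets of $[1,\tau_n]$. If $i<\tau_n$, write $i=\pi^n_mk+j$ with $j<\pi^n_m$; then $k<\nu_m$ and $i+1$ lies in the $k$-th level-$m$ block. The $k$-th level-$(m-1)$ block includes the $\theta_m^+$ level-$m$ blocks with indices $\theta_m^+\cdot k+j$, $j<\theta_m^+$. The points $\pi^n_m\cdot k$ with $k$ a limit lie in no level-$m$ block.

For example, assume GCH, let $\mu=\aleph_\omega$ and $\theta_n=\aleph_n$, so $\sigma_n=\aleph_{n+1}$. At stage $1$ we have $\tau_1=\omega_2\cdot\omega_2\cdot\omega_1$. The level-$1$ blocks have length $\omega_2$ and there are $\nu_1=\omega_2\cdot\omega_1$ of them. The level-$0$ blocks have length $\omega_2\cdot\omega_2$ and there are $\nu_0=\omega_1$ of them. The ordinal $\omega_2$ has cofinality $\omega_2$, too large for level $0$; but it lies inside the first level-$0$ block, so if it belongs to $y$, that block is forbidden to coordinates of level $0$. The ordinal $\omega_2\cdot\omega_2\cdot\omega$ is in no level-$0$ block, but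 its cofinality is only $\omega$.

**Lemma 3.**
(A) Let $Y^m\subseteq[1,\tau_n]$ with $|Y^m|\le\theta_m$, for $0\le m\le n$. There are at least $\sigma_n$ ordinals $i<\tau_n$ such that for each $m\le n$ the level-$m$ block containing $i+1$ is disjoint from $Y^m$.
(B) Let $0\le m\le n$, $Y\subseteq[1,\tau_n]$ and $A\subseteq\tau_n$ be such that for each $i\in A$ the level-$m$ block containing $i+1$ is disjoint from $Y$. If $i^*\in Y$ is a limit point of $A$, then $\operatorname{cf}(i^*)\le\theta_m^+$.

*Proof.* (A) Let $W_{-1}=(0,\tau_n]$, the only level-$(-1)$ block. Given the level-$(m-1)$ block $W_{m-1}$, it includes $\theta_m^+>|Y^m|$ pairwise disjoint level-$m$ blocks; let $W_m\subseteq W_{m-1}$ be one that is disjoint from $Y^m$. If $i+1\in W_n\subseteq\cdots\subseteq W_0$, then the level-$m$ block containing $i+1$ is $W_m$, so $i$ is as required. And $W_n=(\sigma_nk,\sigma_n(k+1)]$ contains $i+1$ for all $i=\sigma_nk+j$ with $j<\sigma_n$.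

(B) Write $\pi=\pi^n_m$. Let $i\in A\cap i^*$, and let $(\pi k,\pi(k+1)]$ be the level-$m$ block containing $i+1$. It omits $i^*$ because $i^*\in Y$. Since $i^*$ is a limit, $\pi k<i+1<i^*$, so $i^*$ must lie above the block: $i<\pi(k+1)<i^*$. As $A\cap i^*$ is cofinal in $i^*$, so is the set of ordinals $\pi(k+1)<i^*$ with $k<\nu_m$. This set has no maximum; so with $k^*$ the supremum of the corresponding $k+1$, $k^*$ is a limit ordinal $\le\nu_m$. By continuity of multiplication in the right factor, $i^*=\pi\cdot k^*$. Hence $\operatorname{cf}(i^*)=\operatorname{cf}(k^*)\le|\nu_m|=\theta_m^+$. $\square$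

The bound in (B) depends on $m$ only. This is why $\theta_0^+$ is the last factor in (2) and $\sigma_n$ the first.

## 9. A tree of conditions indexed by guesses

We begin the proof of the Main Lemma. Fix $p^*\in P$ and a $P$-name $\dot E$ of a club of $\lambda$.

**Step 1. The objects to be built.** This step fixes what a guess is and what the conditions must satisfy. By induction on $n$ we build, all in $V$:

* Pairwise disjoint $B_n\subseteq[1,\lambda^+)$ with $|B_n|\le\theta_n$ and $\kappa_b\le\theta_n$ for $b\in B_n$. Let $w_n=\bigcup_{m\le n}B_m$, so $|w_n|\le\theta_n$. (The elements of $B_m$ are the coordinates "of level $m$".)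
* $T_n$: the set of all $\bar y=\langle y_0,\dots,y_{n-1}\rangle$ where $y_k$ is a function on $w_k$ with $y_k(b)\subseteq[1,\tau_k]$ and $|y_k(b)|\le\kappa_b$. So $T_0=\{\emptyset\}$. For $a\le\lambda^+$ let
$$\bar y[a]=\langle y_k\restriction(w_k\cap a):k<n\rangle,$$
the part of the guess $\bar y$ that concerns coordinates below $a$.
* Ordinals $h_n<\lambda$ and conditions $p_{\bar y}$ for $\bar y\in T_n$, such that:
 (i) all $p_{\bar y}$ ($\bar y\in T_n$) have the same $p_{\bar y}(0)=s_n\in V$, with domain $h_n+1$ and $s_n(h_n)=0$; and for $a\in\operatorname{supp}(p_{\bar y})\setminus\{0\}$, $p_{\bar y}(a)$ is (the canonical name of) a nonempty closed set in $V$ with maximum $\le h_n$;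
 (ii) (coherence) $\bar y[a+1]=\bar y'[a+1]$ implies $p_{\bar y}\restriction(a+1)=p_{\bar y'}\restriction(a+1)$.

Since $\kappa_b\le\theta_k$ for $b\in w_k$, each value $y_k(b)$ is one of at most $\sigma_k^{\theta_k}=\sigma_k$ sets, so there are at most $\sigma_k^{\theta_k}=\sigma_k$ possible $y_k$. Hence $|T_{n+1}|\le\sigma_n$.

The order of choices is: $p_\emptyset$, $B_0$, $T_1$, the $p_{\bar x}$ for $\bar x\in T_1$, $B_1$, $T_2$, and so on. To start, let $p_\emptyset\in D_{\lambda^+}$ with $p_\emptyset\le p^*$, and $h_0=\mathrm{ht}(p_\emptyset)$.

**Step 2. The choice of $B_n$.** The aim is that stage $n$ deals with only $\theta_n$ coordinates, but every coordinate that ever enters a support is eventually dealt with. Let $U_n=\bigcup_{\bar y\in T_n}\operatorname{supp}(p_{\bar y})\setminus\{0\}$, of size $\le\mu$. Fix $U_n=\bigcup_mU_{n,m}$, increasing in $m$, with $|U_{n,m}|\le\theta_m$. Let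
$$B_n=\Big\{b\in\bigcup_{k\le n}U_{k,n}:\kappa_b\le\theta_n\Big\}\setminus\bigcup_{m<n}B_m .$$
If $b\in U_k$, then $b\in U_{k,n}$ and $\kappa_b\le\theta_n$ for all large $n$, so $b\in w_n$ for some $n$. Thus $\bigcup_nB_n=\bigcup_nU_n=:U$.

## 10. One stage: from $T_n$ to $T_{n+1}$

Let $p_{\bar y}$ ($\bar y\in T_n$), $B_n$ and hence $T_{n+1}$ be given. For $\bar x=\langle y_0,\dots,y_n\rangle\in T_{n+1}$ write $\bar x\restriction n=\langle y_0,\dots,y_{n-1}\rangle\in T_n$.

**Step 3. Assigning attempts to guesses.** Each guess gets its own index for an attempt, inside blocks that miss the guess. For $\bar x\in T_{n+1}$ the sets $Y^m=\bigcup_{b\in B_m}y_n(b)$ ($m\le n$) have size $\le\theta_m$, because $|B_m|\le\theta_m$ and $|y_n(b)|\le\kappa_b\le\theta_m$. By Lemma 3(A) there are at least $\sigma_n$ ordinals $i<\tau_n$ whose blocks miss these sets. Enumerate $T_{n+1}$ in order type $\le\sigma_n$; at each step fewer than $\sigma_n$ ordinals have been used, so we can choose a new one. This gives an *injection* $\bar x\mapsto i_{\bar x}$ from $T_{n+1}$ to $\tau_n$ such that for each $\bar x=\langle y_0,\dots,y_n\rangle$: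

> $(\dagger)$ for all $m\le n$ and $b\in B_m$, the level-$m$ block containing $i_{\bar x}+1$ is disjoint from $y_n(b)$.

**Step 4. The run of length $\tau_n$.** We now carry out all attempts one after the other, keeping coherence. By recursion on $i\le\tau_n$ we build a strictly increasing continuous sequence $\langle\zeta_i\rangle=\langle\zeta^n_i\rangle$ and conditions $\langle p^i_{\bar x}:\bar x\in T_{n+1}\rangle$ which satisfy (i) with $\zeta_i$ in place of $h_n$, satisfy (ii), and decrease with $i$.

*$i=0$.* Let $\zeta_0=h_n$ and $p^0_{\bar x}=p_{\bar x\restriction n}$. Coherence is inherited.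

*$i\to i+1$, where $i\ne i_{\bar x}$ for all $\bar x$.* Let $\zeta_{i+1}=\zeta_i+1$. Extend coordinate $0$ by the value $0$ at $\zeta_{i+1}$ and change nothing else.

*$i\to i+1$, where $i=i_{\bar x'}$.* This is the attempt for $\bar x'$. Let $p'\le p^i_{\bar x'}$ be obtained by extending coordinate $0$ by $(\zeta_i+1,0)$ and putting $p'(a)=p^i_{\bar x'}(a)\cup\{\zeta_i+1\}$ for $a\in(w_n\cup\operatorname{supp}(p^i_{\bar x'}))\setminus\{0\}$. This is a condition as $\zeta_i+1\notin S$. Choose $r'\le p'$ and $\epsilon>h_n$ with $r'\Vdash\epsilon\in\dot E$, and then $r\in D_{\lambda^+}$ with $r\le r'$ and $\mathrm{ht}(r)>\epsilon,\zeta_i+1$. Put $\zeta_{i+1}=\mathrm{ht}(r)$ and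
$$p^{i+1}_{\bar x}(a)=\begin{cases}r(a)&\text{if }\bar x[a+1]=\bar x'[a+1],\\ p^i_{\bar x}(a)&\text{otherwise.}\end{cases} \tag{3}$$
The $a$'s of the first kind form an initial segment $a^*$ of $\lambda^+$, and $0\in a^*$ because $0\notin w_k$ for all $k$. By coherence at $i$, $p^i_{\bar x}\restriction a^*=p^i_{\bar x'}\restriction a^*$, and $r\restriction a^*$ is below this. So $p^{i+1}_{\bar x}=(r\restriction a^*)^\frown p^i_{\bar x}\restriction[a^*,\lambda^+)$ is a condition below $p^i_{\bar x}$. Condition (i) holds: coordinate $0$ is $r(0)$ for every $\bar x$, and the maxima are $\zeta_{i+1}$ or at most $\zeta_i$. Coherence persists: if $\bar x[a+1]=\bar x''[a+1]$, then at each $c\le a$ the same clause of (3) applies to $\bar x$ and to $\bar x''$. We record: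
$$\text{if coordinate }a\ge1\text{ of }p^j_{\bar x}\text{ changes at a step }j\to j+1,\text{ its new maximum is }\zeta_{j+1}, \tag{4}$$
because $r$ is flat.

*$i$ limit.* Let $\zeta_i=\sup_{j<i}\zeta_j$. Coordinate $0$ is the union of the earlier ones together with $(\zeta_i,0)$. For $a\ge1$: if $\langle p^j_{\bar x}(a):j<i\rangle$ is eventually constant, $p^i_{\bar x}(a)$ is that value; otherwise it is $\bigcup_{j<i}p^j_{\bar x}(a)\cup\{\zeta_i\}$. If there is no change at a successor step above some $j_0<i$, then the sequence is constant on $[j_0,i)$, since limit steps copy an eventually constant value. So in the second case successor changes occur cofinally below $i$; by (4) the maxima are cofinal in $\zeta_i$, and the set is closed and end-extends all $p^j_{\bar x}(a)$. By induction on $a$, $p^i_{\bar x}\restriction a$ is a condition below all $p^j_{\bar x}\restriction a$ ($j<i$), and it forces $p^i_{\bar x}(a)\in Q_a$: at points of $S$ below $\zeta_i$, or when the value is eventually constant, because some $p^j_{\bar x}(a)$ containing the point is forced into $Q_a$; and $\zeta_i\notin S$ if $\zeta_i$ was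 added. Supports have size $\le\mu$. Coherence holds since coordinate $a$ of $p^i_{\bar x}$ is determined by coordinate $a$ of the $p^j_{\bar x}$, $j<i$.

*End.* Let $p_{\bar x}=p^{\tau_n}_{\bar x}$ and $h_{n+1}=\zeta^n_{\tau_n}$. Then (i) and (ii) hold for $n+1$.

For $\alpha\in(h_n,h_{n+1}]$ let $\mathrm{idx}_n(\alpha)=\min\{i:\alpha\le\zeta^n_i\}\in[1,\tau_n]$. If $\mathrm{idx}_n(\alpha)=i$ is a limit, then $\alpha=\zeta^n_i$ by continuity.

**Step 5. What the stage achieves.** We collect the properties used later; part 4 is where the blocks pay off.

**Claim 4.** Let $\bar x=\langle y_0,\dots,y_n\rangle\in T_{n+1}$.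

1. $p_{\bar x}\le p_{\bar x\restriction n}$, and $p_{\bar x}\Vdash\dot E\cap(h_n,h_{n+1})\ne\emptyset$.
2. If $a\in\operatorname{supp}(p_{\bar x})\setminus\{0\}$, then $\max p_{\bar x}(a)>h_n$.
3. If $b\in w_n$, then $p_{\bar x}(b)\setminus p_{\bar x\restriction n}(b)\subseteq(h_n,h_{n+1}]$.
4. If $b\in B_m$, $m\le n$, $\alpha\in p_{\bar x}(b)\setminus p_{\bar x\restriction n}(b)$ and $\mathrm{idx}_n(\alpha)\in y_n(b)$, then $\operatorname{cf}(\alpha)\le\theta_m^+$.

*Proof.* (1), (2). The conditions $p^i_{\bar x}$ decrease from $p^0_{\bar x}=p_{\bar x\restriction n}$. For $i=i_{\bar x}$, the first clause of (3) applies to $\bar x$ at all $a$, so $p^{i+1}_{\bar x}$ is the flat condition $r$, which forces $\epsilon\in\dot E$ with $h_n<\epsilon<\zeta_{i+1}\le h_{n+1}$. All nonzero coordinates in its support have maximum $\zeta_{i+1}>h_n$. Later changes, including those that bring in new coordinates, only give larger maxima by (4) and the limit rule.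

(3). Let $b\in w_n$. If coordinate $b$ of $p^i_{\bar x}$ changes at $i\to i+1$, then $i=i_{\bar x'}$ for some $\bar x'$ with $\bar x'[b+1]=\bar x[b+1]$. In that step $r\le p'$ and $p'(b)=p^i_{\bar x'}(b)\cup\{\zeta_i+1\}=p^i_{\bar x}(b)\cup\{\zeta_i+1\}$, by coherence and because $b\in w_n$. So the new points lie in $(\zeta_i,\zeta_{i+1}]$; that is, they have index $i+1$. At a limit step $i$ only $\zeta_i$ may be added. It has index $i$, and it is added only if $b$ changed at cofinally many successor steps below $i$. In all cases the new points are above $\zeta_0=h_n$.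

(4). Let $A=\{i_{\bar x'}:\bar x'\in T_{n+1},\ \bar x'[b+1]=\bar x[b+1]\}$. By the previous paragraph, coordinate $b$ changes at a successor step $i\to i+1$ only if $i\in A$. For such $\bar x'=\langle y'_0,\dots,y'_n\rangle$ we have $y'_n(b)=y_n(b)$, because $b\in w_n\cap(b+1)$. So by $(\dagger)$ for $\bar x'$, for each $i\in A$ the level-$m$ block containing $i+1$ is disjoint from $y_n(b)$. Let $\alpha$ be as in (4) and $i^*=\mathrm{idx}_n(\alpha)\in y_n(b)$. If $i^*=i+1$, then $\alpha$ was added at step $i\to i+1$, so $i\in A$, and $i+1$ lies in a block disjoint from $y_n(b)$; hence $i^*\notin y_n(b)$, a contradiction. So $i^*$ is a limit, $\alpha=\zeta_{i^*}$ was added at the limit step $i^*$, and $i^*$ is a limit point of $A$. By Lemma 3(B) with $Y=y_n(b)$, $\operatorname{cf}(i^*)\le\theta_m^+$; and $\operatorname{cf}(\alpha)=\operatorname{cf}(i^*)$ since $\langle\zeta_i\rangle$ is strictly increasing and continuous. $\square$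

## 11. The condition $q$ and the end of the proof of Theorem A

**Step 6. Definition of $q$.** We let the generic read off the true traces of the sets $C^b_\delta$ and follow the branch of the tree that guessed them. Let $\delta=\sup_nh_n$, so $\operatorname{cf}(\delta)=\omega$. Since the $s_n$ extend each other, $q(0)=\bigcup_ns_n\cup\{(\delta,1)\}$ is in $Q_0$. Let $\operatorname{supp}(q)=\{0\}\cup U$, of size $\le\mu$.

For $b\in w_k$ let
$$\dot z_k(b)=\{\mathrm{idx}_k(\alpha):\alpha\in C^b_\delta\cap(h_k,h_{k+1}]\},$$
where $C^b_\delta:=\emptyset$ if $\delta\notin S$. This is a $P_b$-name for a subset of $[1,\tau_k]$ of size $\le\kappa_b$. For $a\le\lambda^+$ let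
$$\dot z_{<n}[a]=\langle\dot z_k\restriction(w_k\cap a):k<n\rangle .$$
It is determined in $V[G_a]$. Moreover $\dot z_{<n}[a+1]$ is also determined in $V[G_a]$, since $\dot z_k(a)$ is a $P_a$-name. By Lemma 1(c) these objects are in $V$, and each is of the form $\bar x[a]$ (respectively $\bar x[a+1]$) with $\bar x\in T_n$: fill in with $\emptyset$ on the remaining arguments.

For $a\in U$ let, in $V^{P_a}$, $\dot p^a_n$ be the set $p_{\bar x}(a)$ for any $\bar x\in T_n$ with $\bar x[a+1]=\dot z_{<n}[a+1]$ (and $\emptyset$ if $a\notin\operatorname{supp}(p_{\bar x})$). By coherence this does not depend on the choice of $\bar x$. Put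
$$q(a)=\bigcup_n\dot p^a_n\cup\{\delta\}.$$

**Step 7. $q$ is a condition.** We prove this coordinate by coordinate, together with the fact that $q$ follows the correct branch.

**Claim 5.** For every $a$ with $1\le a\le\lambda^+$:

* $(1)_a$ $q\restriction a\in P_a$; and for all $c\in U\cap a$ and all $n$, $q\restriction c\Vdash q(c)\le\dot p^c_n$.
* $(2)_a$ If $r\le q\restriction a$, $\bar x\in T_n$ and $r\Vdash_{P_a}\dot z_{<n}[a]=\bar x[a]$, then $r\le p_{\bar x}\restriction a$.

*Proof.* *$(1)_a\Rightarrow(2)_a$.* First, $r(0)\supseteq q(0)\supseteq s_n=p_{\bar x}(0)$. Let $1\le c<a$. As $c+1\le a$, $r$ forces the $P_c$-name $\dot z_{<n}[c+1]$ to equal $\bar x[c+1]$. Then already $r\restriction c$ forces this: if $t\le r\restriction c$ forced the negation, so would $t^\frown r\restriction[c,a)\le r$. If $c\in U$, then $r\restriction c\Vdash r(c)\le q(c)\le\dot p^c_n=p_{\bar x}(c)$. If $c\notin U$, then $p_{\bar x}(c)$ is trivial, as $\operatorname{supp}(p_{\bar x})\subseteq\{0\}\cup U$. So $r\le p_{\bar x}\restriction a$.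

*$(1)_a$ by induction on $a$.* For $a=1$ it is clear. If $a$ is a limit and $(1)_c$ holds for all $c<a$ (with $c\ge 1$), then $q\restriction c\in P_c$ for all these $c$ and $|\operatorname{supp}(q\restriction a)|\le\mu$, so $q\restriction a\in P_a$; the second part of $(1)_a$ is immediate.

Let $a\ge1$ and assume $(1)_a$, hence $(2)_a$. We prove $(1)_{a+1}$. If $a\notin U$, then $q(a)$ is trivial and nothing is to be shown. Let $a\in U$, let $G_a\ni q\restriction a$ be generic, and work in $V[G_a]$; write $z_{<n}[\cdot]$ and $p^a_n$ for the interpretations of the names. Since $q(0)(\delta)=1$, we have $\delta\in S$. Choose $\bar x_n\in T_n$ with $\bar x_{n+1}\restriction n=\bar x_n$ and $\bar x_n[a+1]=z_{<n}[a+1]$, filling in with $\emptyset$. Then $\bar x_n[a]=z_{<n}[a]$, so some $r\in G_a$ with $r\le q\restriction a$ forces this. By $(2)_a$, $r\le p_{\bar x_n}\restriction a$, so $p_{\bar x_n}\restriction a\in G_a$. Hence $p^a_n=p_{\bar x_n}(a)\in Q_a$. Also $p^a_{n+1}\le p^a_n$, since $p_{\bar x_{n+1}}\le p_{\bar x_n}$ by Claim 4(1). Let $c=\bigcup_np^a_n\cup\{\delta\}$, the interpretation of $q(a)$. We show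 that $c\in Q_a$ and that $c$ end-extends every $p^a_n$.

If all $p^a_n$ are empty, then $c=\{\delta\}\in Q_a$, as $C^a_\delta\subseteq\delta$ gives $c\cap C^a_\delta=\emptyset$. Otherwise, by Claim 4(2) and (i), $h_n<\max p^a_{n+1}\le h_{n+1}$ for all large $n$. So the maxima are cofinal in $\delta$, and $c$ is closed and end-extends each $p^a_n$. For $\delta'\in c\cap S$ with $\delta'<\delta$, requirement (1) at $\delta'$ holds because it holds for some $p^a_n\ni\delta'$.

Finally consider (1) at $\delta$ itself. Let $m$ be such that $a\in B_m$, and let $\alpha\in c\cap C^a_\delta$ with $\alpha>h_m$. Let $n\ge m$ be such that $h_n<\alpha\le h_{n+1}$. For $k\ge m$ we have $a\in w_k$, so Claim 4(3) gives $p^a_{k+1}\setminus p^a_k\subseteq(h_k,h_{k+1}]$; also $p^a_m\subseteq h_m+1$ by (i). So $\alpha$ entered exactly at $n$: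
$$\alpha\in p^a_{n+1}\setminus p^a_n=p_{\bar x_{n+1}}(a)\setminus p_{\bar x_n}(a).$$
Let $y_n$ be the last entry of $\bar x_{n+1}$. Since $\bar x_{n+1}[a+1]=z_{<n+1}[a+1]$ and $a\in w_n$, $y_n(a)$ is the true trace $z_n(a)$. As $\alpha\in C^a_\delta\cap(h_n,h_{n+1}]$, we get $\mathrm{idx}_n(\alpha)\in y_n(a)$. By Claim 4(4), $\operatorname{cf}(\alpha)\le\theta_m^+$, and $m$ depends only on $a$. So (1) holds at $\delta$ with $\beta=h_m+1<\delta$ and $\rho=\theta_m^{++}<\mu$.

Hence $q\restriction a\Vdash q(a)\in Q_a$, and $q\restriction a\Vdash q(a)\le\dot p^a_n$ for all $n$. $\square$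

**Step 8. $q$ forces $\delta\in S\cap\dot E$.** By $(1)_{\lambda^+}$, $q\in P$. By $(2)_{\lambda^+}$ with $n=0$, $q\le p_\emptyset\le p^*$. Let $n\ge1$. Any $r\le q$ has an extension $r'$ forcing $\dot z_{<n}[\lambda^+]=\bar x$ for some $\bar x\in T_n$. By $(2)_{\lambda^+}$, $r'\le p_{\bar x}$, so by Claim 4(1) $r'\Vdash\dot E\cap(h_{n-1},h_n)\ne\emptyset$. Hence $q$ forces $\dot E$ to be unbounded in $\delta$, so $q\Vdash\delta\in\dot E$. And $q(0)(\delta)=1$ gives $q\Vdash\delta\in S$. This proves the Main Lemma, and with Sections 5 and 6 it proves Theorem A. $\blacksquare$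

## 12. GCH in the extension and the proof of the Corollary

**GCH is preserved.** Suppose $V\models$ GCH. No new subsets of $\mu$ are added and cardinals are preserved, so $2^\chi=\chi^+$ for infinite $\chi\le\mu$ remains true. For larger cardinals we count nice names. The dense set $D_{\lambda^+}$ has size at most $(\lambda^+)^\mu=\lambda^+$, and antichains have size $\le\lambda$, so there are at most $(\lambda^+)^\lambda=(2^\lambda)^\lambda=\lambda^+$ antichains. Hence in $V[G]$ we have $2^\lambda\le(\lambda^+)^\lambda=\lambda^+$, and $2^\chi\le(\lambda^+)^\chi=\chi^+$ for $\chi\ge\lambda^+$.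

**The Corollary.** If ZFC is consistent, so is ZFC + $V=L$. In $L$ GCH holds, so $\mu=\aleph_\omega$ is a strong limit singular cardinal of cofinality $\aleph_0$ with $2^\mu=\mu^+$ and $2^{\mu^+}=\mu^{++}$; these are the hypotheses of Theorem A. Force with $P$ over $L$. In the extension $\aleph_\omega$ and $\aleph_{\omega+1}$ are the same as in $L$, GCH holds, and there is a stationary $S\subseteq S^{\aleph_{\omega+1}}_{\aleph_0}$ satisfying $(\ast)$. By Section 2 there is no $S$-good pair. Hence, if ZFC is consistent, it does not prove that $S$-good pairs exist for all stationary $S\subseteq S^{\mu^+}_{\aleph_0}$ and all singular $\mu$ of countable cofinality. $\blacksquare$
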